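\title{Resolvable group divisible graph designs\\ with many groups of fixed size}

\begin{abstract}
Let $G$ be a simple graph with $k$ vertices and at least one edge, and let $g$ and $\lambda$ be positive integers. We consider collections of copies of $G$ that cover every edge of the complete multipartite graph with $u$ parts of size $g$ exactly $\lambda$ times and that can be arranged in parallel classes. Two divisibility conditions on $u$ are necessary, and we prove that they are sufficient for all large $u$. For $\lambda=1$ this confirms a conjecture on resolvable group divisible designs. The proof treats parallel classes as extra points, solves the resulting covering problem over the integers, lifts the solution over a finite field, and then passes to fixed group size by means of an auxiliary regular graph, frames, and pairwise balanced designs.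
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Throughout, $G$ is a simple graph with vertices $v_1,\dots,v_k$, with $e\ge 1$ edges, and with degrees $d_i=\deg_G(v_i)$; thus $k\ge2$. We fix positive integers $g$ and $\lambda$ and write $[g]=\{1,\dots,g\}$.

Let $F$ be a graph. A \emph{$\lambda$-decomposition} of $F$ is a collection of subgraphs of $F$ isomorphic to $G$, called \emph{blocks}, such that every edge of $F$ lies in exactly $\lambda$ blocks; if $\lambda>1$, blocks may be repeated. A \emph{parallel class} is a set of blocks whose vertex sets partition $V(F)$. A \emph{resolvable} $\lambda$-decomposition is a $\lambda$-decomposition together with a partition of its blocks into parallel classes. Let $K_{u\times g}$ be the complete multipartite graph whose $gu$ vertices, the \emph{points}, are partitioned into $u$ \emph{groups} of size $g$, two points being adjacent exactly when they lie in different groups. A resolvable $\lambda$-decomposition of $K_{u\times g}$ is a \emph{resolvable group divisible design} $\operatorname{RGDD}_\lambda(g^u,G)$. We omit $G$ when it is the fixed graph, and $\lambda$ when it equals $1$. For $g=\lambda=1$ these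 are the resolvable decompositions of $K_u$ into copies of $G$. With $G$, $g$ and $\lambda$ fixed, for which $u$ does an $\operatorname{RGDD}_\lambda(g^u,G)$ exist?

\subsection*{Necessary conditions}
Let $F$ be a regular graph of degree $N\geq1$ on $v$ vertices with a resolvable $\lambda$-decomposition. There are $\lambda vN/(2e)>0$ blocks, so there is a parallel class, and it splits the $v$ vertices into sets of size $k$. Hence $k\mid v$, every class has $v/k$ blocks, and the number of classes is $\rho N$, where
\[
\rho=\frac{\lambda k}{2e}.
\]
Fix an isomorphism of each block with $G$. A vertex $x$ lies in one block of each class; if it plays the role of $v_i$ in $\mu_i$ of these blocks, then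
\[
\sum_i\mu_i=\frac{k\cdot\lambda N}{2e},\qquad \sum_i\mu_id_i=\lambda N .
\]
Consider therefore the set of integers $N$ such that $kN/(2e)$ is an integer and
\begin{equation}\label{eq:alpha}
\sum_i\mu_i=\frac{kN}{2e},\qquad \sum_i\mu_id_i=N\qquad\text{for some integers }\mu_1,\dots,\mu_k .
\end{equation}
This set is a subgroup of $\mathbb Z$, and it contains $2e$ (take all $\mu_i=1$). Its least positive element is denoted by $\alpha^*(G)$, so the set is $\alpha^*(G)\mathbb Z$. We have proved the following.

\begin{lemma}\label{lem:necessary}
If a regular graph of degree $N\ge1$ on $v$ vertices has a resolvable $\lambda$-decomposition, then $k\mid v$, $\alpha^*(G)\mid\lambda N$, and the number of parallel classes is $\rho N$.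
\end{lemma}

The number $\alpha^*(G)$ measures whether the degree of a vertex and the number of classes can be matched by one choice of roles. Put $\delta=\gcd(d_2-d_1,\dots,d_k-d_1)$. Since $\sum\mu_id_i=d_1\sum\mu_i+\sum\mu_i(d_i-d_1)$, an integer $N$ is a multiple of $\alpha^*(G)$ if and only if $r=kN/(2e)$ is an integer and $N-d_1r\in\delta\mathbb Z$. If $G$ is regular of degree $d$, then $r=N/d$ and $N-dr=0$, so $\alpha^*(G)=d$. If $G$ is the star $K_{1,3}$, then $r=2N/3$ is an integer when $3\mid N$, but all degrees are odd and $\delta=2$, so $N$ must have the parity of $r$; as $r$ is even, $\alpha^*(K_{1,3})=6$.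

The graph $K_{u\times g}$ has $gu$ vertices and degree $g(u-1)$. We call a positive integer $u$ \emph{admissible} if
\[
gu\equiv0\pmod k\qquad\text{and}\qquad\lambda g(u-1)\equiv0\pmod{\alpha^*(G)} .
\]
By Lemma~\ref{lem:necessary}, if an $\operatorname{RGDD}_\lambda(g^u)$ with $u\geq 2$ exists, then $u$ is admissible and the design has
\[
r(u)=\rho g(u-1)
\]
parallel classes. With
\[
k'=\frac{k}{\gcd(k,g)},\qquad \alpha'=\frac{\alpha^*(G)}{\gcd(\alpha^*(G),\lambda g)},
\]
the integer $u$ is admissible if and only if $k'\mid u$ and $\alpha'\mid u-1$.

\subsection*{The theorem}
Admissibility does not suffice for small $u$.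

\begin{example}\label{ex:oct}
Let $G=K_3$, $g=2$, $\lambda=1$. Then $\alpha^*(G)=2$, $k'=3$, $\alpha'=1$, and $u=3$ is admissible. An $\operatorname{RGDD}(2^3,K_3)$ would have $r(3)=2$ classes, each consisting of two disjoint triangles of the octahedron $K_{3\times2}$. A triangle of the second class shares no edge, and so at most one point, with each triangle of the first class. But it has three points, and the two triangles of the first class cover all six points. No such design exists.
\end{example}

For $g=\lambda=1$, a theorem of Dukes and Ling (Theorem~\ref{thm:DL} below) says that admissibility suffices once $u$ is large. One expects the same for every $g$, and for $\lambda=1$ this is the conjecture stated in \cite{source}: \emph{given $g$ and $G$, an $\operatorname{RGDD}(g^u,G)$ exists for all sufficiently large $u$ with $gu\equiv0\pmod k$ and $g(u-1)\equiv0\pmod{\alpha^*(G)}$.} We prove it for every index $\lambda$.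

\begin{theorem}\label{thm:main}
Let $G$ be a simple graph with $k$ vertices and at least one edge, and let $g,\lambda\geq1$. There is an integer $u_0$ such that for every $u\ge u_0$, an $\operatorname{RGDD}_\lambda(g^u,G)$ exists if and only if $gu\equiv0\pmod k$ and $\lambda g(u-1)\equiv0\pmod{\alpha^*(G)}$.
\end{theorem}

Let
\[
U=\{u\ge2:\ \text{an }\operatorname{RGDD}_\lambda(g^u,G)\text{ exists}\}.
\]
If $\gcd(k',\alpha')>1$, no integer is admissible and $U$ is empty. If $\gcd(k',\alpha')=1$, the theorem says that $U$ consists of all but finitely many positive members of one residue class modulo $k'\alpha'$. For $G=K_{1,3}$ and $\lambda=1$ both cases occur: for $g=1$ we have $(k',\alpha')=(4,6)$ and $U$ is empty, while for $g=2$ we have $(k',\alpha')=(2,3)$ and $U$ contains all large $u\equiv4\pmod6$. From now on we assume that admissible integers exist, and we show that all large ones lie in $U$.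

\subsection*{Outline of the proof}
For a graph $F$, the \emph{blow-up} $F[g]$ has vertex set $V(F)\times[g]$, with $(x,a)$ adjacent to $(y,b)$ if and only if $x$ is adjacent to $y$ in $F$. Thus $K_u[g]=K_{u\times g}$ and $K_{n\times Q}[g]=K_{n\times gQ}$. The first idea is to decompose $K_u$ resolvably into copies of $G$ and to decompose the blow-up of each copy. In Example~\ref{ex:oct} this fails twice: $K_3[2]$ is the octahedron, and Lemma~\ref{lem:necessary} allows a resolvable triangle decomposition of $K_u$ only for $u\equiv3\pmod 6$, whereas all multiples of $3$ are admissible for $g=2$. So $K_u$ must be decomposed into copies of some other graph $\Gamma$, chosen so that $\Gamma[g]$ decomposes and so that the congruences for $\Gamma$ do not exclude the residue class we want. The proof has four steps.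
\begin{enumerate}
\item \emph{Large groups} (Sections~\ref{sec:lift} and~\ref{sec:lattice}). For admissible $n\ge k+2$ and any prime $p$, the graph $K_{n\times Q}[g]$ has a resolvable $\lambda$-decomposition for some power $Q$ of $p$.
\item \emph{Seeds} (Section~\ref{sec:seeds}). From two such graphs, for two primes, we build $\Gamma$ and find members of $U$ in every residue class, to any modulus, that is compatible with admissibility.
\item \emph{Frames} (Section~\ref{sec:frames}). Two seeds give frames with groups of a fixed size $gt$ and any large number of groups allowed by divisibility.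
\item \emph{Filling in} (Section~\ref{sec:fill}). For each $s\in U$, filling the groups of frames gives $tN+s\in U$ for all large multiples $N$ of $k'$. One seed $s$ for each residue class modulo $t$ finishes the proof.
\end{enumerate}

\section{Auxiliary designs and arithmetic}\label{sec:tools}

To avoid confusion with blocks isomorphic to $G$, the blocks of the auxiliary designs are called \emph{lines}. Let $\mathcal K\subseteq\{2,3,\dots\}$.
\begin{itemize}
\item A \emph{$\mathcal K$-GDD} is a set $Y$, a partition of $Y$ into groups, and a collection of lines (subsets of $Y$) with sizes in $\mathcal K$, such that two points of different groups lie on exactly one line and two points of the same group lie on none.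
\item A \emph{pairwise balanced design} $\operatorname{PBD}(v,\mathcal K)$ is a $\mathcal K$-GDD on $v$ points with all groups of size $1$. If a point $p$ is deleted, the lines through $p$, with $p$ removed, partition the remaining points; taking them as groups and keeping the other lines gives a $\mathcal K$-GDD on $v-1$ points.
\item A \emph{resolvable $(v,s,1)$-BIBD} is a $\operatorname{PBD}(v,\{s\})$ whose lines are partitioned into parallel classes. It is the same as an $\operatorname{RGDD}(1^v,K_s)$ and has $(v-1)/(s-1)$ classes.
\item A \emph{transversal design} $\operatorname{TD}(m,y)$, $m\geq2$, is an $\{m\}$-GDD with $m$ groups of size $y$. Every line meets every group once; there are $y^2$ lines, and $y$ through each point.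
\end{itemize}
We use four published existence theorems.

\begin{theorem}[Dukes and Ling \cite{DL}]\label{thm:DL}
Let $\Gamma$ be a simple graph on $K$ vertices with at least one edge. An $\operatorname{RGDD}(1^v,\Gamma)$ exists for all sufficiently large $v$ with $v\equiv0\pmod K$ and $v\equiv1\pmod{\alpha^*(\Gamma)}$.
\end{theorem}

We apply this only to regular graphs $\Gamma$, for which $\alpha^*(\Gamma)$ is the degree. The case $\Gamma=K_s$ is the next theorem.

\begin{theorem}[Ray-Chaudhuri and Wilson \cite{RCW}]\label{thm:RCW}
For each $s\ge2$, a resolvable $(v,s,1)$-BIBD exists for all sufficiently large $v\equiv s\pmod{s(s-1)}$.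
\end{theorem}

\begin{theorem}[Wilson \cite{W}]\label{thm:W}
For nonempty $\mathcal K\subseteq\{2,3,\dots\}$ let $\alpha(\mathcal K)=\gcd\{b-1:b\in\mathcal K\}$ and $\beta(\mathcal K)=\gcd\{b(b-1):b\in\mathcal K\}$. A $\operatorname{PBD}(v,\mathcal K)$ exists for all sufficiently large $v$ with $\alpha(\mathcal K)\mid v-1$ and $\beta(\mathcal K)\mid v(v-1)$.
\end{theorem}

It is enough to know this for finite $\mathcal K$: for infinite $\mathcal K$ both greatest common divisors are attained on a finite subset $\mathcal K_0$, and a $\operatorname{PBD}(v,\mathcal K_0)$ is a $\operatorname{PBD}(v,\mathcal K)$.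

\begin{theorem}[Chowla, Erd\H{o}s and Straus \cite{CES}]\label{thm:CES}
For each $m$, a $\operatorname{TD}(m,y)$ exists for all sufficiently large $y$.
\end{theorem}

The sets $\mathcal K$ that we meet contain the tail of an arithmetic progression, and this bounds their parameters.

\begin{lemma}\label{lem:beta}
Let $s\ge1$, and let $\mathcal K\subseteq\{2,3,\dots\}$ contain all sufficiently large integers $b\equiv1\pmod s$. Then $\alpha(\mathcal K)\mid s$ and $\beta(\mathcal K)\mid\operatorname{lcm}(2,s)$.
\end{lemma}

\begin{proof}
The set $\mathcal K$ contains $b=1+sj$ for all large $j$, and two consecutive values of $j$ give $\alpha(\mathcal K)\mid s$. Let $v_p$ denote the exponent of the prime $p$. For each $p$ we need a large $j$ with $v_p(sj(1+sj))\le v_p(\operatorname{lcm}(2,s))$. If $p\mid s$, take $j$ prime to $p$; then $p\nmid 1+sj$ and the exponent is $v_p(s)$. If $p\nmid s$ and $p$ is odd, only two residues of $j$ modulo $p$ make $j(1+sj)$ divisible by $p$; any other residue gives exponent $0$. If $p=2$ and $s$ is odd, take $j\equiv2\pmod4$; the exponent is $1$.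
\end{proof}

\begin{lemma}\label{lem:crt}
Congruences $u\equiv a_i\pmod{M_i}$, $1\le i\le l$, have a common solution if $a_i\equiv a_j\pmod{\gcd(M_i,M_j)}$ for all $i,j$.
\end{lemma}

\begin{proof}
For each prime $p$ dividing some $M_i$, choose $i(p)$ with $v_p(M_{i(p)})$ maximal. By the Chinese remainder theorem some $u$ is congruent to $a_{i(p)}$ modulo the $p$-part of $M_{i(p)}$ for all $p$. Then $u\equiv a_{i(p)}\equiv a_j$ modulo the $p$-part of $M_j$, for all $p$ and $j$.
\end{proof}

The last tool is the basic way of assembling resolvable decompositions.

\begin{lemma}[Substitution]\label{lem:subst}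
Let a graph $F$ be the edge-disjoint union of subgraphs, called pieces, that are partitioned into layers. Suppose that the vertex sets of the pieces in each layer partition $V(F)$, that the pieces in each layer are regular of the same positive degree, and that $F'[g]$ has a resolvable $\lambda$-decomposition for every piece $F'$. Then $F[g]$ has a resolvable $\lambda$-decomposition in which every parallel class used for a piece is contained in a parallel class, and different classes of one piece are contained in different classes.
\end{lemma}

\begin{proof}
The graph $F[g]$ is the edge-disjoint union of the graphs $F'[g]$, so the blocks form a $\lambda$-decomposition. In a layer of degree $\Delta$, each $F'[g]$ has $\rho g\Delta$ classes by Lemma~\ref{lem:necessary}. Number them; for each $j$, the union of the $j$th classes over the pieces of the layer is a parallel class of $F[g]$.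
\end{proof}

\section{Parallel classes as points, and lifting over a finite field}\label{sec:lift}

Resolvability is a condition on partitions of the set of blocks. It becomes a linear covering condition if each class is represented by a new vertex that is joined to all vertices of its blocks.

Let $n\ge2$ be admissible and $r=r(n)$, which is a positive integer because $\alpha^*(G)\mid\lambda g(n-1)$. Let $V=[n]\times[g]$ with groups $\{i\}\times[g]$, and let $C$ be a set of $r$ \emph{class vertices}. Let $H$ be the graph on $V\cup C$ that consists of $K_{n\times g}$ on $V$ (the \emph{point edges}) and all edges $xc$ with $x\in V$, $c\in C$ (the \emph{class edges}). A \emph{placement} is a pair $B=(\varphi,c)$, where $\varphi\colon V(G)\to V$ maps the vertices of $G$ into distinct groups and $c\in C$. We regard $B$ as the subgraph of $H$ with vertex set $V_B=\varphi(V(G))\cup\{c\}$ whose edge set $E_B$ consists of the edges $\varphi(v_i)\varphi(v_j)$ for $v_iv_j\in E(G)$ and the edges $\varphi(v_i)c$ for $1\le i\le k$. Let $\chi_B\in\mathbb Z^{E(H)}$ be the indicator vector of $E_B$, and let $J\in\mathbb Z^{E(H)}$ be $\lambda$ on point edges and $1$ on class edges.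

Suppose that a multiset of placements satisfies $\sum_B\chi_B=J$. Delete the class vertex $c$ from each placement and assign the remaining copy of $G$ to the class $c$. Every point edge is covered $\lambda$ times, and every point $x$ lies in exactly one block of class $c$ because the edge $xc$ is covered once. So we have an $\operatorname{RGDD}_\lambda(g^n)$. Such a multiset need not exist, but a multiple of $J$ may still be a sum of placements.

\begin{example}\label{ex:oct2}
Take $G=K_3$, $g=2$, $\lambda=1$, $n=3$, so $r=2$. Name the points $(i,a)$ with $i\in\{1,2,3\}$, $a\in\{0,1\}$, and the class vertices $(0,0)$, $(0,1)$. Then $H=K_{4\times2}$, and as subgraphs the placements are the copies of $K_4$ on $\{(i,\epsilon_i):0\le i\le3\}$ for the words $\epsilon\in\{0,1\}^4$. By Example~\ref{ex:oct}, $J$ is not a sum of placements. But an edge of $H$ prescribes two letters of $\epsilon$, and exactly two words of even weight have these letters. So the eight words of even weight give $\sum_B\chi_B=2J$.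
\end{example}

Let $q$ be a prime power and let $\mathcal B$ be a multiset of placements with $\sum_{B\in\mathcal B}\chi_B=qJ$; repeated members are treated as distinct. We want to trade the factor $q$ for larger groups. Let $Q=q^m$ and let $\widetilde H$ be the graph on $V(H)\times\mathbb F_Q$ in which $(x,a)$ and $(y,b)$ are adjacent if and only if $xy\in E(H)$. This is the graph $H$ for group size $gQ$ in place of $g$: the groups are the sets $\{i\}\times[g]\times\mathbb F_Q$, and there are $rQ=\rho gQ(n-1)$ class vertices.

Attach a field element $\xi_x\in\mathbb F_Q$ to each vertex $x$ of $H$, with distinct values on each $V_B$. Every edge of $H$ lies in some member of $\mathcal B$, so adjacent vertices receive distinct values. Fix for each $B\in\mathcal B$ an \emph{offset} $w_B\colon V_B\to\mathbb F_Q$. For $\tau,\nu\in\mathbb F_Q$, the \emph{lift of $B$ with slope $\tau$ and intercept $\nu$} is the copy of $B$ on the vertices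
\[
(x,\ w_B(x)+\tau\xi_x+\nu),\qquad x\in V_B ;
\]
it is a placement in $\widetilde H$. For $xy\in E_B$ and $a,b\in\mathbb F_Q$, exactly one lift of $B$ contains the edge $(x,a)(y,b)$, namely the one with
\begin{equation}\label{eq:slope}
\tau=\frac{a-b}{\xi_x-\xi_y}-\frac{w_B(x)-w_B(y)}{\xi_x-\xi_y},\qquad \nu=a-w_B(x)-\tau\xi_x .
\end{equation}
If we took all lifts of all members, every edge of $\widetilde H$ would be covered $q$ times too often. So we keep only one slope in $q$. Recall that the trace $\operatorname{Tr}\colon\mathbb F_Q\to\mathbb F_q$, $\operatorname{Tr}(z)=z+z^q+\dots+z^{q^{m-1}}$, is $\mathbb F_q$-linear and onto, and that the trace form is nondegenerate: if $\operatorname{Tr}(zz')=0$ for all $z'$, then $z=0$. We keep the lifts with $\operatorname{Tr}(\tau)=0$. By \eqref{eq:slope}, the edge $(x,a)(y,b)$ lies in one kept lift of $B$ if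
\begin{equation}\label{eq:kept}
\operatorname{Tr}\Bigl(\frac{a-b}{\xi_x-\xi_y}\Bigr)=\operatorname{Tr}\Bigl(\frac{w_B(x)-w_B(y)}{\xi_x-\xi_y}\Bigr),
\end{equation}
and in none otherwise. The edges above $xy$ fall into $q$ types according to the left side, and each member $B$ containing $xy$ covers one type, which is determined by its offset. The members containing $xy$ must share the $q$ types evenly, for all edges $xy$ at once. The difficulty is that a single offset $w_B$ determines the types on all edges of $B$. The next lemma says when they can be prescribed independently.

\begin{lemma}\label{lem:trace}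
Let $B$ be a placement on whose vertices $\xi$ takes distinct values. Suppose that
\begin{equation}\label{eq:star}
\text{no nonzero }\eta\in\mathbb F_q^{E_B}\text{ satisfies }\sum_{y:\,xy\in E_B}\frac{\eta_{xy}}{\xi_x-\xi_y}=0\text{ for all }x\in V_B .
\end{equation}
Then for every $\theta\in\mathbb F_q^{E_B}$ there is $w\colon V_B\to\mathbb F_Q$ with $\operatorname{Tr}\bigl(\frac{w(x)-w(y)}{\xi_x-\xi_y}\bigr)=\theta_{xy}$ for all $xy\in E_B$.
\end{lemma}

\begin{proof}
The quotient is symmetric in $x$ and $y$, so the left side defines an $\mathbb F_q$-linear map $\mathbb F_Q^{V_B}\to\mathbb F_q^{E_B}$. If it is not onto, some nonzero $\eta\in\mathbb F_q^{E_B}$ is orthogonal to its image, that is, for all $w$,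
\begin{equation}\label{eq:dual}
0=\sum_{xy\in E_B}\eta_{xy}\operatorname{Tr}\Bigl(\frac{w(x)-w(y)}{\xi_x-\xi_y}\Bigr)=\sum_{x\in V_B}\operatorname{Tr}\Bigl(w(x)\sum_{y:\,xy\in E_B}\frac{\eta_{xy}}{\xi_x-\xi_y}\Bigr).
\end{equation}
Taking $w$ supported at one vertex $x$, we see from nondegeneracy that each inner sum vanishes, contrary to \eqref{eq:star}.
\end{proof}

\begin{example}\label{ex:oct3}
In Example~\ref{ex:oct2} we have $q=2$ and $B\cong K_4$. At a vertex $x$ of $B$ the three elements $1/(\xi_x-\xi_y)$ are distinct and nonzero, so in characteristic $2$ a sum of one or two of them is nonzero. A vector $\eta$ violating \eqref{eq:star} therefore has equal entries on the three edges at each vertex, and it must be the all-one vector. For $Q=4$ the three elements are the three nonzero elements of $\mathbb F_4$, whose sum is $0$. Then \eqref{eq:star} fails, and by the identity in \eqref{eq:dual} the six traces always sum to $0$. For $Q=8$ put $\xi_{(i,a)}=z_i$ with $z_0=0$, $z_1=1$, $z_2\notin\mathbb F_2$ and $z_3\notin\{0,1,z_2,z_2/(z_2+1)\}$. At the vertex with $i=0$ the sum is $1+1/z_2+1/z_3\neq0$, so \eqref{eq:star} holds for all $B$. We can then choose offsets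 so that the two members through each edge of $H$ cover the two different types. The kept lifts cover every edge of $\widetilde H$ once, and we obtain an $\operatorname{RGDD}(16^3,K_3)$, although there is no $\operatorname{RGDD}(2^3,K_3)$.
\end{example}

In general, \eqref{eq:star} excludes finitely many algebraic coincidences whose number depends on $q$ and $H$ but not on $m$, so a large field avoids them.

\begin{lemma}\label{lem:generic}
For all sufficiently large $m$ there is an injective map $\xi\colon V(H)\to\mathbb F_Q$, $Q=q^m$, such that \eqref{eq:star} holds for every placement $B$.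
\end{lemma}

\begin{proof}
Take indeterminates $X_x$, $x\in V(H)$. For a vertex $x$, a nonempty set $Z\subseteq V(H)\setminus\{x\}$ and a map $\eta\colon Z\to\mathbb F_q^*$, the polynomial
\[
\sum_{y\in Z}\eta_y\prod_{z\in Z\setminus\{y\}}(X_x-X_z)
\]
is nonzero, since for $y_0\in Z$ the substitution $X_x=X_{y_0}$ turns it into $\eta_{y_0}\prod_{z\in Z\setminus\{y_0\}}(X_{y_0}-X_z)\ne0$. Let $\Pi$ be the product of these finitely many polynomials and of all $X_x-X_y$ with $x\ne y$. It is nonzero, and its degree does not depend on $m$. A nonzero polynomial over $\mathbb F_Q$ of degree less than $Q$ does not vanish at all points with coordinates in $\mathbb F_Q$, so for $Q>\deg\Pi$ there is $\xi$ with $\Pi(\xi)\ne0$. This $\xi$ is injective, and division by $\prod_{z\in Z}(\xi_x-\xi_z)$ gives $\sum_{y\in Z}\eta_y/(\xi_x-\xi_y)\neq0$ for all $x$, $Z$, $\eta$. Given a nonzero $\eta\in\mathbb F_q^{E_B}$, apply this to an end $x$ of an edge on which $\eta$ is nonzero and to $Z=\{y:xy\in E_B,\ \eta_{xy}\ne0\}$.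
\end{proof}

\begin{proposition}[Lifting]\label{prop:lift}
Let $n\geq2$ be admissible and let $q$ be a prime power such that $qJ$ is a sum of vectors $\chi_B$, with repetition allowed. Then an $\operatorname{RGDD}_\lambda((gQ)^n)$ with $Q=q^m$ exists for all sufficiently large $m$.
\end{proposition}

\begin{proof}
Let $\mathcal B$ be a multiset of placements with sum $qJ$, and take $\xi$ from Lemma~\ref{lem:generic}. An edge $xy$ of $H$ lies in $qJ(xy)$ members of $\mathcal B$; choose a map $\theta_{xy}$ from these members to $\mathbb F_q$ all of whose fibers have size $J(xy)$. By Lemma~\ref{lem:trace} there are offsets $w_B$ such that the right side of \eqref{eq:kept} equals $\theta_{xy}(B)$ for all $B\in\mathcal B$ and $xy\in E_B$. The number of kept lifts containing a given edge $(x,a)(y,b)$ of $\widetilde H$ is then the size of the fiber of $\theta_{xy}$ over the left side of \eqref{eq:kept}. This is $\lambda$ for point edges and $1$ for class edges. So the kept lifts are placements in $\widetilde H$ whose sum is the vector $J$ of $\widetilde H$, and deleting class vertices gives the design.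
\end{proof}

\section{The lattice of placements}\label{sec:lattice}

We keep the notation of Section~\ref{sec:lift} and assume $n\ge k+2$. To apply Proposition~\ref{prop:lift} with powers of a prescribed prime, we show that \emph{all} large multiples of $J$ are sums of placements. The sum of all placements is one positive multiple of $J$; the other multiples come from writing $J$ itself with integer coefficients of either sign. Let $\mathcal L\subseteq\mathbb Z^{E(H)}$ be the lattice generated by all $\chi_B$.

\begin{lemma}\label{lem:lattice}
If $n\ge k+2$ is admissible, then $J\in\mathcal L$.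
\end{lemma}

\begin{proof}
We write $\langle xy\rangle$ for the unit vector of the edge $xy$. The plan is to find short vectors in $\mathcal L$, to show that they generate all vectors whose local sums vanish, and to match the local sums of $J$ by an element of $\mathcal L$.

\smallskip
\emph{Step 1: trades.} Let $x,x'\in V$, let $y,y'$ be both in $V$ or both in $C$, and suppose that $xy$, $x'y$, $xy'$, $x'y'$ are edges of $H$. We claim that
\[
T(x,x';y,y')=\langle xy\rangle-\langle x'y\rangle-\langle xy'\rangle+\langle x'y'\rangle\in\mathcal L .
\]
Suppose first that $y,y'\in V$; then no group meets both $\{x,x'\}$ and $\{y,y'\}$. Let $v_av_b$ be an edge of $G$, which exists because $e\ge1$. The four points meet at most four groups, so, as $n\ge k+2$, we can fix images for the other $k-2$ vertices of $G$ in further distinct groups. Fix $c\in C$. For $\tilde x\in\{x,x'\}$ and $\tilde y\in\{y,y'\}$ let $\chi_{\tilde x\tilde y}$ be the vector of the placement with $v_a\mapsto\tilde x$ and $v_b\mapsto\tilde y$. It has the form $\langle\tilde x\tilde y\rangle+f_1(\tilde x)+f_2(\tilde y)+f_3$, where $f_1$ collects the other edges at $\tilde x$, $f_2$ the other edges at $\tilde y$,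 and $f_3$ the rest. In $\chi_{xy}-\chi_{x'y}-\chi_{xy'}+\chi_{x'y'}$ the terms $f_1,f_2,f_3$ cancel, and $T(x,x';y,y')$ remains. If $y,y'\in C$, map $v_1$ to $\tilde x$, use $\tilde y$ as class vertex, and fix the images of $v_2,\dots,v_k$ in $k-1$ further distinct groups. The vector of the placement has the same form, and the same alternating sum is $T(x,x';y,y')$.

\smallskip
\emph{Step 2: vectors with zero profile.} For $f\in\mathbb Z^{E(H)}$ and $x\in V$ let $D_f(x)$ be the sum of $f$ over the point edges at $x$ and $R_f(x)$ the sum over the class edges at $x$. For $c\in C$ let $S_f(c)$ be the sum over the edges at $c$. The \emph{profile} of $f$ is the formal sum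
\[
\partial f=\sum_{x\in V}(D_f(x),R_f(x))\langle x\rangle+\sum_{c\in C}S_f(c)\langle c\rangle ,
\]
and $\partial$ is a homomorphism of abelian groups that vanishes on the trades of Step 1. We claim that $\partial f=0$ implies $f\in\mathcal L$. The restrictions of $f$ to class edges and to point edges have zero profile, so we treat them separately.

Let $f$ be supported on class edges. It is an integer matrix indexed by $V\times C$ with zero row and column sums. Fix $x_0\in V$ and $c_0\in C$. The matrix $f-\sum_{x\ne x_0,\,c\ne c_0}f(xc)\,T(x,x_0;c,c_0)$ is supported on row $x_0$ and column $c_0$ and has zero row and column sums. The sums over the other rows and columns show that all entries except the one at $(x_0,c_0)$ vanish, and then that entry vanishes too. So $f\in\mathcal L$.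

Let $f$ be supported on point edges. Fix $p$ in group $1$ and $p'$ in group $2$. Consider a point edge that contains neither $p$ nor $p'$, and name its ends $x,y$ so that $x$ is not in group $2$ and $y$ is not in group $1$: if an end lies in group $1$, call it $x$, and if an end lies in group $2$, call it $y$. Then $xy$, $py$, $xp'$, $pp'$ are edges, and $T(x,p;y,p')\in\mathcal L$ contains $xy$ and otherwise only edges through $p$ or $p'$. Subtracting multiples of these trades, we may assume that $f$ is supported on edges through $p$ or $p'$. The equations $D_f(y)=0$ give $f(p'y)=0$ for $y\ne p$ in group $1$, $f(py)=0$ for $y\ne p'$ in group $2$, and $f(p'y)=-f(py)$ for $y\in V'$, where $V'$ is the union of the groups $3,\dots,n$. With $\Sigma=\sum_{y\in V'}f(py)$, the equations at $p$ and $p'$ read $f(pp')+\Sigma=0$ and $f(pp')-\Sigma=0$, so $f(pp')=\Sigma=0$. Fix $y_0\in V'$. Then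
\[
f=\sum_{y\in V'}f(py)\bigl(\langle py\rangle-\langle p'y\rangle\bigr)=\sum_{y\in V'}f(py)\,T(p,p';y,y_0)\in\mathcal L ,
\]
where the second equality uses $\Sigma=0$.

\smallskip
\emph{Step 3: the profile of $J$.} It remains to show $\partial J\in\partial\mathcal L$, for if $\partial J=\partial f$ with $f\in\mathcal L$, then $J-f\in\mathcal L$ by Step 2. A placement $(\varphi,c)$ has profile $\sum_i(d_i,1)\langle\varphi(v_i)\rangle+k\langle c\rangle$. Compare two placements that differ only in the image of $v_i$, which is $x$ or $x'$, the other images lying in further groups; and compare two placements that differ only in the class vertex. We find that $\partial\mathcal L$ contains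
\begin{equation}\label{eq:moves}
(d_i,1)(\langle x\rangle-\langle x'\rangle)\qquad\text{and}\qquad k(\langle c\rangle-\langle c'\rangle)
\end{equation}
for all $i$, all $x,x'\in V$ and all $c,c'\in C$. Fix $x_0$ and $c_0$. Using \eqref{eq:moves} to move the profile of a placement to $x_0$ and $c_0$, we get
\[
\beta_0:=(2e,k)\langle x_0\rangle+k\langle c_0\rangle\in\partial\mathcal L .
\]
Now $\partial J=\sum_x(\lambda g(n-1),r)\langle x\rangle+\sum_cgn\langle c\rangle$, and here admissibility enters. Since $\alpha^*(G)\mid\lambda g(n-1)$, by \eqref{eq:alpha} there are integers $\mu_i$ with $(\lambda g(n-1),r)=\sum_i\mu_i(d_i,1)$, so the coefficient at each $x$ can be moved to $x_0$. Since $k\mid gn$, the coefficient at each $c$ can be moved to $c_0$. Thus, modulo $\partial\mathcal L$,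
\[
\partial J\equiv gn\,(\lambda g(n-1),r)\langle x_0\rangle+gnr\langle c_0\rangle .
\]
The number $b=gnr/k$ is an integer, $kb=gnr$, and $2eb=gn\cdot 2er/k=gn\cdot\lambda g(n-1)$. So the right side is $b\beta_0\in\partial\mathcal L$.
\end{proof}

\begin{remark}
Both congruences are needed in Step 3. For every $f\in\mathcal L$ the numbers $S_f(c)$ are multiples of $k$ and the pairs $(D_f(x),R_f(x))$ are integer combinations of the pairs $(d_i,1)$; for $f=J$ these are the two admissibility conditions. The bound $n\ge k+2$ serves only to find free groups in Steps 1 and 3.
\end{remark}

\begin{lemma}\label{lem:positive}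
If $n\ge k+2$ is admissible, there is $q_0$ such that for every integer $q\ge q_0$ the vector $qJ$ is a sum of vectors $\chi_B$, with repetition allowed.
\end{lemma}

\begin{proof}
Let $\mathcal P$ be the set of all placements. The automorphisms of $K_{n\times g}$ are transitive on points and on edges, and together with the permutations of $C$ they permute $\mathcal P$. So $\sum_{B\in\mathcal P}\chi_B$ is a constant $A_1$ on point edges and a constant $A\geq1$ on class edges. Counting incidences gives $A_1g^2n(n-1)/2=e|\mathcal P|$ and $A\,gnr=k|\mathcal P|$, whence $A_1/A=2er/(kg(n-1))=\lambda$. The sum is therefore $AJ$. By Lemma~\ref{lem:lattice}, $J=\sum_{B\in\mathcal P}z_B\chi_B$ with integers $z_B$; let $Z=\max|z_B|$. Write $q=Aj+i$ with $0\le i<A$. Then $qJ=\sum_B(j+iz_B)\chi_B$, and all coefficients are nonnegative once $j\ge AZ$.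
\end{proof}

Applying Proposition~\ref{prop:lift} with $q=p^a\geq q_0$, $a\geq 1$, we complete the first step.

\begin{proposition}[Large groups]\label{prop:large}
Let $n\ge k+2$ be admissible and let $p$ be a prime. There is a power $Q>1$ of $p$ such that $K_{n\times Q}[g]=K_{n\times gQ}$ has a resolvable $\lambda$-decomposition.
\end{proposition}

\section{Seeds in prescribed residue classes}\label{sec:seeds}

If $\Gamma$ is a regular graph such that $\Gamma[g]$ has a resolvable $\lambda$-decomposition, then every $\operatorname{RGDD}(1^u,\Gamma)$ yields $u\in U$ by substitution. If $\Gamma$ has order $K$ and degree $\Delta$, Theorem~\ref{thm:DL} requires $u\equiv0\pmod K$ and $u\equiv1\pmod\Delta$, which is impossible unless $\gcd(K,\Delta)=1$. The graph $K_{n\times Q}$ has order $nQ$ and degree $Q(n-1)$, so it cannot serve, and neither can any graph assembled in layers from copies of it, since $Q$ divides its order and its degree. We therefore use two primes and let $\Gamma$ be a disjoint union of components of two kinds, so that its order is divisible by neither prime. To unite parallel classes across components, the two kinds must have the same degree, and we raise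 both degrees to $Q_1Q_2(n-1)$ by superimposing layers.

\begin{proposition}[Seeds]\label{prop:seeds}
Let $M\ge1$ and let $a$ be an integer with $k'\mid a$ and $\alpha'\mid a-1$. Then $U$ contains arbitrarily large integers $u\equiv a\pmod M$.
\end{proposition}

\begin{proof}
Replacing $M$ by a multiple, we may assume $k'\alpha'\mid M$. Choose $n\ge k+2$ with $n\equiv a\pmod M$; it is admissible. Choose distinct primes $p_1,p_2$ not dividing $Mn(n-1)$. By Proposition~\ref{prop:large} there are powers $Q_i>1$ of $p_i$ such that $K_{n\times Q_i}[g]$ has a resolvable $\lambda$-decomposition, $i=1,2$. Put $\Delta=Q_1Q_2(n-1)$ and $h_i=nQ_i$, and let $\ell_1\ne\ell_2$ be primes larger than both $h_1$ and $h_2$.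

\emph{The components.} The graph $\Gamma_1$ has vertex set $\{0,\dots,h_1-1\}\times\mathbb Z_{\ell_1}$. For $0\le j<Q_2$ and $y\in\mathbb Z_{\ell_1}$ let $L_{j,y}=\{(i,y+ji):0\le i<h_1\}$, and put a copy of $K_{n\times Q_1}$ on the $h_1$ vertices of each $L_{j,y}$. For fixed $j$ the sets $L_{j,y}$ partition the vertex set. Two distinct vertices $(i,z)$, $(i',z')$ of a set $L_{j,y}$ satisfy $i\ne i'$ and $z-z'=j(i-i')$. Since $\ell_1$ is a prime larger than $h_1$, this determines $j$ modulo $\ell_1$; since $Q_2<\ell_1$, it determines $j$, and then $y$. So the copies are edge-disjoint, and their union $\Gamma_1$ is regular of degree $Q_2\cdot Q_1(n-1)=\Delta$ on $nQ_1\ell_1$ vertices. By Lemma~\ref{lem:subst}, with one layer for each $j$, the graph $\Gamma_1[g]$ has a resolvable $\lambda$-decomposition. Exchanging the indices $1$ and $2$ gives a graph $\Gamma_2$, regular of degree $\Delta$ on $nQ_2\ell_2$ vertices, with the same property.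

\emph{The graph $\Gamma$.} The numbers $Q_1\ell_1$ and $Q_2\ell_2$ are coprime, because $p_1,p_2,\ell_1,\ell_2$ are four distinct primes. For coprime positive integers $A_1,A_2$, every integer larger than $A_1A_2$ has the form $a_1A_1+a_2A_2$ with integers $a_1,a_2\ge1$: choose $a_1\in\{1,\dots,A_2\}$ by its residue modulo $A_2$. So there is a prime $\kappa>\max(M,\Delta)$ of the form $a_1Q_1\ell_1+a_2Q_2\ell_2$ with $a_1,a_2\ge1$. Let $\Gamma$ be the disjoint union of $a_1$ copies of $\Gamma_1$ and $a_2$ copies of $\Gamma_2$. It is regular of degree $\Delta$ on $K=n\kappa$ vertices, and $\Gamma[g]$ has a resolvable $\lambda$-decomposition by Lemma~\ref{lem:subst} with a single layer.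

\emph{The congruences.} By Theorem~\ref{thm:DL}, an $\operatorname{RGDD}(1^u,\Gamma)$ exists for all large $u$ with $K\mid u$ and $\Delta\mid u-1$. Lemma~\ref{lem:subst}, applied to $F=K_u$ with the parallel classes as layers, then gives $u\in U$. It remains to see that
\[
u\equiv0\pmod K,\qquad u\equiv1\pmod\Delta,\qquad u\equiv a\pmod M
\]
have a common solution. We check the hypothesis of Lemma~\ref{lem:crt}. First, $\gcd(K,\Delta)=1$, because $n$ is prime to $n-1$ and to $Q_1Q_2$, and the prime $\kappa$ exceeds $\Delta$. Second, $\gcd(K,M)=\gcd(n,M)=\gcd(a,M)$ divides $a$, because the prime $\kappa$ exceeds $M$. Third, $\gcd(\Delta,M)=\gcd(n-1,M)=\gcd(a-1,M)$ divides $a-1$, because $p_1,p_2\nmid M$.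
\end{proof}

The members of $U$ found here lie in a progression whose modulus is a large multiple of $M$ and depends on all the choices made. To reach every large admissible integer we need recursive constructions that preserve resolvability.

\section{Frames}\label{sec:frames}

Suppose we build a design on a set $X$ from blocks that cover the pairs between the parts of a partition $X_1,\dots,X_l$, and from smaller designs placed on the parts. A class of the design on $X_i$ covers only $X_i$; it must be completed by blocks that partition $X\setminus X_i$. This leads to the following notion.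

A \emph{frame} with groups $X_1,\dots,X_l$, where $l\geq2$ and the $X_i$ partition a set $X$, is a $\lambda$-decomposition of the complete multipartite graph with parts $X_1,\dots,X_l$, together with a partition of the blocks into \emph{partial classes}, each of which partitions $X\setminus X_i$ for some $i$, such that exactly $\rho|X_i|$ partial classes miss $X_i$, for each $i$. A frame with $n$ groups of size $h$ has \emph{type} $h^n$.

\begin{lemma}\label{lem:F1}
If $s\in U$, there is a frame of type $(g(s-1))^n$ for all sufficiently large $n\equiv1\pmod s$.
\end{lemma}

\begin{proof}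
If $n=1+sj$, then $v=(s-1)n+1=s+s(s-1)j$, so for large $n$ there is a resolvable $(v,s,1)$-BIBD by Theorem~\ref{thm:RCW}. It has $n$ parallel classes. Delete a point $\infty$. The $n$ lines through $\infty$, one in each class, become groups $Y_1,\dots,Y_n$ of size $s-1$, and the other lines of the $i$th class partition the complement of $Y_i$. Replace each point $x$ by $\{x\}\times[g]$, and put an $\operatorname{RGDD}_\lambda(g^s)$ with these groups on each remaining line. Two points over different $Y_i$ are joined $\lambda$ times and two points over the same $Y_i$ never. Uniting the $j$th classes over the remaining lines of the $i$th class, for $1\le j\le r(s)$, gives $r(s)=\rho g(s-1)$ partial classes that miss $Y_i\times[g]$.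
\end{proof}

\begin{lemma}\label{lem:F2}
If a frame of type $h^n$ and a $\operatorname{TD}(k+1,y)$ exist, there is a frame of type $(hy)^n$.
\end{lemma}

\begin{proof}
Identify each group of the TD with $[y]$, let $\Omega$ be its set of lines, and let $f_i(\omega)$ be the point of $\omega$ in the $i$th group, $0\le i\le k$. For $i\neq j$ the map $(f_i,f_j)\colon\Omega\to[y]^2$ is a bijection. Replace each point $x$ by $\{x\}\times[y]$. Replace a block with vertices $x_1,\dots,x_k$ in the roles $v_1,\dots,v_k$, lying in the partial class $\mathcal P$, by the copies of $G$ on $(x_1,f_1(\omega)),\dots,(x_k,f_k(\omega))$ for $\omega\in\Omega$, and assign such a copy to the class $(\mathcal P,f_0(\omega))$. If $x_ix_j$ is an edge of the block, each pair $(x_i,a)(x_j,b)$ is an edge of exactly one copy, so pairs from different groups are joined $\lambda$ times. If $\mathcal P$ covers $x$, say $x=x_i$ in its block, then $(x,a)$ lies in exactly one copy of class $(\mathcal P,z)$, given by $f_i(\omega)=a$, $f_0(\omega)=z$. Each group is missed by $y\cdot\rho h$ classes.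
\end{proof}

\subsection*{The weight $t$}
We now fix a group size $gt$. The final designs have $tN+s$ groups with $s\in U$. We want $\alpha'\mid t$, so that $tN+s\equiv1\pmod{\alpha'}$ for all $N$, and $\gcd(t,k')=1$, so that the admissible integers congruent to $s$ modulo $t$ correspond to the multiples $N$ of $k'$. If $\gcd(t,k')=1$, a frame of type $(gt)^n$ requires $n\equiv1\pmod{k'}$, since a partial class splits $gt(n-1)$ points into sets of size $k$. One seed $s$ yields only $n\equiv1\pmod s$, so we take two seeds with greatest common divisor $k'$.

By Proposition~\ref{prop:seeds} there is $s_1\in U$. Since $\alpha'\mid s_1-1$, we have $\gcd(s_1,\alpha')=1$, so there is an integer $a$ with $a\equiv k'\pmod{s_1}$ and $a\equiv1\pmod{\alpha'}$; also $k'\mid a$ because $k'\mid s_1$. Proposition~\ref{prop:seeds} gives $s_2\in U$ with $s_2\equiv a\pmod{s_1}$, and $\gcd(s_1,s_2)=\gcd(s_1,k')=k'$. By Theorem~\ref{thm:CES} there is a prime $y>k'$ such that a $\operatorname{TD}(k+1,(s_1-1)y)$ and a $\operatorname{TD}(k+1,(s_2-1)y)$ exist. Put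
\[
t=(s_1-1)(s_2-1)y .
\]
Then $\alpha'\mid t$ because $\alpha'\mid s_1-1$, and $\gcd(t,k')=1$ because $k'$ divides $s_1$ and $s_2$ and is prime to $y$. The number $t$ is fixed from now on. Let $\mathcal F$ be the set of $n\ge2$ for which a frame of type $(gt)^n$ exists.

\begin{lemma}\label{lem:F3}
If an $\mathcal F$-GDD has groups $Y_1,\dots,Y_l$ with $l\ge2$, there is a frame with groups $Y_j\times[gt]$. In particular, if $n\geq2$ and a $\operatorname{PBD}(n,\mathcal F)$ exists, then $n\in\mathcal F$.
\end{lemma}

\begin{proof}
Let $Y$ be the point set. For each line $L$ put on $L\times[gt]$ a frame with groups $\{x\}\times[gt]$, $x\in L$, and number from $1$ to $\rho gt$ its partial classes that miss a given group. Two points over different $Y_j$ are joined $\lambda$ times, in the frame on the unique line below them, and two points over the same $Y_j$ never. Let $x\in Y_j$. The sets $L\setminus\{x\}$, for the lines $L$ through $x$, partition $Y\setminus Y_j$. So for $1\le i\le\rho gt$ the union, over these lines, of the $i$th partial classes missing $\{x\}\times[gt]$ partitions $(Y\setminus Y_j)\times[gt]$. Every block is used once, and $|Y_j|\rho gt$ partial classes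 miss $Y_j\times[gt]$.
\end{proof}

\begin{proposition}\label{prop:frames}
The set $\mathcal F$ contains all sufficiently large $n\equiv1\pmod{k'}$.
\end{proposition}

\begin{proof}
Lemma~\ref{lem:F1} with $s=s_1$, followed by Lemma~\ref{lem:F2} with the $\operatorname{TD}(k+1,(s_2-1)y)$, shows that $\mathcal F$ contains all large $n\equiv1\pmod{s_1}$. With the indices exchanged, $\mathcal F$ contains all large $n\equiv1\pmod{s_2}$. By Lemma~\ref{lem:beta}, $\alpha(\mathcal F)$ divides $\gcd(s_1,s_2)=k'$, and $\beta(\mathcal F)$ divides $\gcd(\operatorname{lcm}(2,s_1),\operatorname{lcm}(2,s_2))=\operatorname{lcm}(2,k')$. If $n\equiv1\pmod{k'}$, then $k'\mid n-1$ and $n(n-1)$ is an even multiple of $k'$, hence a multiple of $\operatorname{lcm}(2,k')$. For large such $n$, Theorem~\ref{thm:W} gives a $\operatorname{PBD}(n,\mathcal F)$, and $n\in\mathcal F$ by Lemma~\ref{lem:F3}.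
\end{proof}

Fix $n^*\ge2$ such that $\mathcal S=\{n\ge n^*:n\equiv1\pmod{k'}\}$ is contained in $\mathcal F$.

\section{Filling in the groups}\label{sec:fill}

Fix $s\in U$ and put $\sigma=s(s-1)$; then $\sigma$ is even and $k'\mid s\mid\sigma$. A frame group consisting of $tN_j$ groups of size $g$ is missed by $\rho gtN_j$ partial classes, whereas an $\operatorname{RGDD}_\lambda(g^{tN_j})$ would have only $\rho g(tN_j-1)$ classes. We therefore adjoin a common set $W$ of $s$ new groups to every frame group. A design on $tN_j+s$ groups has $\rho gtN_j+r(s)$ classes, the number the frame asks for plus a surplus $r(s)$ that does not depend on $j$. The edges inside $W$ must be covered by only one of these designs, so all others need a subdesign on $W$ that can be removed.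

An $\operatorname{RGDD}_\lambda(g^u)$ with $u>s$ has an \emph{$s$-subdesign on $W$}, where $W$ is the union of $s$ groups, if $r(s)$ of its parallel classes each contain a set of blocks partitioning $W$, and these $r(s)$ sets are the classes of an $\operatorname{RGDD}_\lambda(g^s)$ on $W$. Removing these blocks leaves $r(u)-r(s)=\rho g(u-s)$ \emph{full} classes and $r(s)$ \emph{holey} classes, which partition the complement of $W$. The remaining blocks cover every edge not inside $W$ exactly $\lambda$ times and no edge inside $W$. Let
\[
\mathcal X=\{N\ge1:\ \text{some }\operatorname{RGDD}_\lambda(g^{tN+s})\text{ has an $s$-subdesign}\},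
\]
and let $\mathcal X_2\subseteq\mathcal X$ be the set of $N$ for which some $\operatorname{RGDD}_\lambda(g^{tN+s})$ has $s$-subdesigns on two disjoint sets.

\begin{lemma}\label{lem:I1}
All sufficiently large multiples of $\sigma$ lie in $\mathcal X_2$.
\end{lemma}

\begin{proof}
If $\sigma\mid N$ and $N$ is large, there is a resolvable $(tN+s,s,1)$-BIBD by Theorem~\ref{thm:RCW}. Apply Lemma~\ref{lem:subst} to $F=K_{tN+s}$, with the complete graphs on the lines as pieces and the parallel classes as layers. Every line $L$ gives an $s$-subdesign on $L\times[g]$; take two lines of one parallel class.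
\end{proof}

\begin{lemma}[Filling]\label{lem:I2}
Let an $\mathcal F$-GDD on $N$ points have groups of sizes $N_1,\dots,N_l$ with $l\geq2$. Suppose that $tN_1+s\in U$ and $N_j\in\mathcal X$ for $j\ge2$, and that moreover $N_1\in\mathcal X$ or $N_j\in\mathcal X_2$ for some $j\geq2$. Then $N\in\mathcal X$.
\end{lemma}

\begin{proof}
Lemma~\ref{lem:F3} gives a frame with groups $X_1,\dots,X_l$ of sizes $gtN_j$. Split each $X_j$ into $tN_j$ \emph{small groups} of size $g$, and adjoin a set $W$ of $s$ new small groups. Let $\mathcal D_1$ be an $\operatorname{RGDD}_\lambda(g^{tN_1+s})$ on $X_1\cup W$. For $j\ge2$ take an $\operatorname{RGDD}_\lambda(g^{tN_j+s})$ on $X_j\cup W$ with an $s$-subdesign on $W$, and let $\mathcal D_j$ be what is left after the blocks of the subdesign are removed. Consider two points in different small groups. If they lie in different $X_j$, they are joined $\lambda$ times in the frame; if both lie in $W$, $\lambda$ times in $\mathcal D_1$; in the remaining case they lie in $X_j\cup W$ for exactly one $j$ and are joined $\lambda$ times in $\mathcal D_j$. No other block joins them, and no block joins points of one small group. The parallel classes are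 formed as follows.
\begin{enumerate}
\item For $j\ge2$, unite the $\rho gtN_j$ full classes of $\mathcal D_j$ one-to-one with the partial classes of the frame that miss $X_j$.
\item Unite $\rho gtN_1$ of the $\rho gtN_1+r(s)$ classes of $\mathcal D_1$ one-to-one with the partial classes that miss $X_1$.
\item Unite each of the other $r(s)$ classes of $\mathcal D_1$ with one holey class of every $\mathcal D_j$, $j\ge2$, using each holey class once; a holey class of $\mathcal D_j$ partitions $X_j$.
\end{enumerate}
Every block now lies in exactly one parallel class, so we have an $\operatorname{RGDD}_\lambda(g^{tN+s})$, and for each $j$ different classes of $\mathcal D_j$ lie in different classes of the new design.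

If $N_1\in\mathcal X$, choose $\mathcal D_1$ with an $s$-subdesign; it is an $s$-subdesign of the new design. If $N_j\in\mathcal X_2$ with $j\geq2$, choose the design on $X_j\cup W$ with a second $s$-subdesign on a set $W'$ disjoint from $W$. Its blocks lie inside $W'$ and the removed blocks lie inside $W$, so it survives in $\mathcal D_j$, spread over $r(s)$ different classes, full or holey. It is an $s$-subdesign of the new design.
\end{proof}

Lemma~\ref{lem:I1} provides subdesigns only when $\sigma\mid N$, and Proposition~\ref{prop:seeds} reaches all residues but provides no subdesign. The filling lemma tolerates one group without a subdesign, and with the help of $\mathcal X_2$ it still returns a design that has one. So we look for a GDD in which one group has the size of a seed and all other group sizes are multiples of $\sigma$.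

\begin{lemma}\label{lem:I3}
For every multiple $a$ of $k'$ there is $N\in\mathcal X$ with $N\equiv a\pmod\sigma$ and $N+1\in\mathcal S$.
\end{lemma}

\begin{proof}
Choose $m\equiv1\pmod\sigma$ so large that $m\in\mathcal S$ and $m-1\in\mathcal X_2$; this is possible by Lemma~\ref{lem:I1} and because $k'\mid\sigma$. The integer $s+ta$ is divisible by $k'$, and it is congruent to $1$ modulo $\alpha'$ because $\alpha'\mid t$ and $\alpha'\mid s-1$. Proposition~\ref{prop:seeds} with modulus $t\sigma$ gives arbitrarily large members $s+tN_0$ of $U$ with $N_0\equiv a\pmod\sigma$; then $k'\mid N_0$. Take $N_0$ so large that $N_0+1\in\mathcal S$ and a $\operatorname{TD}(m,N_0)$ exists.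

Adjoin a new point $\infty$ to every group of the TD and regard the extended groups as lines. This is a $\operatorname{PBD}(mN_0+1,\{m,N_0+1\})$. Delete a point $p\ne\infty$. It lies on $N_0$ lines of size $m$ and on one line of size $N_0+1$, so we obtain a GDD on $mN_0$ points with line sizes in $\{m,N_0+1\}\subseteq\mathcal S\subseteq\mathcal F$, with one group of size $N_0$ and $N_0$ groups of size $m-1$. Lemma~\ref{lem:I2}, with the group of size $N_0$ as the first group, gives $N=mN_0\in\mathcal X$. Here $N\equiv N_0\equiv a\pmod\sigma$, $k'\mid N$ and $N+1\geq N_0+1\ge n^*$.
\end{proof}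

\begin{proposition}\label{prop:I4}
For each $s\in U$, we have $tN+s\in U$ for all sufficiently large multiples $N$ of $k'$.
\end{proposition}

\begin{proof}
We show that these $N$ lie in $\mathcal X$. Let $\mathcal Y=\{N+1:N\in\mathcal X\}\cap\mathcal S$, and suppose that a $\operatorname{PBD}(v,\mathcal Y)$ with $v\ge2$ exists. If one line contains all points, then $v\in\mathcal Y$ and $v-1\in\mathcal X$. Otherwise, deleting a point gives a GDD with at least two groups, with line sizes in $\mathcal Y\subseteq\mathcal F$ and all group sizes in $\mathcal X$, and $v-1\in\mathcal X$ by Lemma~\ref{lem:I2}.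

By Lemma~\ref{lem:I1}, $\mathcal Y$ contains all large integers congruent to $1$ modulo $\sigma$. As $\sigma$ is even, Lemma~\ref{lem:beta} shows that $\alpha(\mathcal Y)$ and $\beta(\mathcal Y)$ divide $\sigma$. Let $v\equiv1\pmod{k'}$. Lemma~\ref{lem:I3} with $a=v-1$ gives $b\in\mathcal Y$ with $b\equiv v\pmod\sigma$. Then $v-1\equiv b-1\equiv0\pmod{\alpha(\mathcal Y)}$ and $v(v-1)\equiv b(b-1)\equiv0\pmod{\beta(\mathcal Y)}$. By Theorem~\ref{thm:W}, a $\operatorname{PBD}(v,\mathcal Y)$ exists for all large $v\equiv1\pmod{k'}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]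
Necessity for $u\ge2$ is Lemma~\ref{lem:necessary}, and if no integer is admissible there is nothing more to prove. Otherwise, consider a residue class modulo $t$ that contains an admissible integer $a$. Proposition~\ref{prop:seeds} gives $s\in U$ with $s\equiv a\pmod t$. Let $u$ be an admissible integer in this class. Then $t\mid u-s$, and $k'\mid u-s$ because $u$ and $s$ are admissible. Since $\gcd(t,k')=1$, the integer $N=(u-s)/t$ is a multiple of $k'$, and Proposition~\ref{prop:I4} gives $u=tN+s\in U$ if $u$ is large. There are only finitely many classes modulo $t$, so all sufficiently large admissible integers lie in $U$.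
\end{proof}

\begin{thebibliography}{9}

\bibitem{CES}
Chowla, Erd\H{o}s and Straus, 1960.

\bibitem{DL}
Dukes and Ling, \emph{Asymptotic existence of resolvable graph designs}, Canad. Math. Bull. 50 (2007).

\bibitem{RCW}
Ray-Chaudhuri and Wilson, 1973.

\bibitem{source}
\emph{Resolvable group divisible designs with large groups},\\
\texttt{http://www.combinatorics.org/ojs/index.php/eljc/article/download/v23i4p24/pdf}

\bibitem{W}
Wilson, \emph{An existence theory for pairwise balanced designs III}, JCTA, 1975.

\end{thebibliography}
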